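\title{Recovering the lamplighter from the lamps: the Poisson boundary of a wreath product without moment conditions}

\begin{abstract}
Let $\mu$ be a probability measure of finite entropy on a wreath product $A\wr B$ of countable groups, and suppose that the lamp configurations of the $\mu$-random walk stabilize almost surely. By a theorem of Frisch and Silva, the Poisson boundary is described by the limit configuration together with the limit of the lamplighter in the Poisson boundary of $B$; for finitely generated groups and non-degenerate $\mu$ with finite first moment, the limit configuration alone suffices. We show that no moment condition is needed: if $A$ is nontrivial and $\mu$ is non-degenerate, the space of limit configurations is the Poisson boundary. The proof bounds by entropy how many lamps can be unpredictable from the other lamps, and deduces that two walks with the same limit configuration meet infinitely often with positive probability. We also identify the boundary of $B$ with the tail $\sigma$-field of the limit configuration, and describe what happens for degenerate measures.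
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Random walks on wreath products}

Let $A$ and $B$ be countable groups, with identity elements $1$ and $e$. A function $f\colon B\to A$ is a \emph{lamp configuration}. The configurations form the group $A^B$ under pointwise multiplication, and $\bigoplus_B A$ is the subgroup of those $f$ whose support $\{x: f(x)\ne1\}$ is finite. The trivial configuration is also denoted by $1$. The group $B$ acts on configurations by $(bf)(x)=f(b^{-1}x)$. The \emph{wreath product} $G=A\wr B=\big(\bigoplus_BA\big)\rtimes B$ consists of the pairs $(f,b)$ with $f\in\bigoplus_BA$ and $b\in B$, with the product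
\[
(f,b)(f',b')=(f\cdot bf',\,bb').
\]
One thinks of a lamp with states in $A$ at every site of $B$, and of a lamplighter standing at $b$. Multiplying $(f,b)$ on the right by $(\varphi,s)$ multiplies the lamp at $bx$ by $\varphi(x)$ for each $x$, and then moves the lamplighter to $bs$. The group $G$ acts on $A^B$ by $(f,b)\varphi=f\cdot b\varphi$.

Let $\mu$ be a probability measure on $G$, let $g_i=(\varphi_i,s_i)$, $i\ge1$, be independent with law $\mu$, and let $w_n=g_1\cdots g_n=(f_n,b_n)$ be the random walk started at the identity. The lamplighter $b_n=s_1\cdots s_n$ performs a random walk on $B$; its step law is denoted by $\mu_B$. We say that the \emph{lamps stabilize} if almost surely, for every $x\in B$, the sequence $f_n(x)$ is eventually constant. Then there is an almost sure limit $f_\infty\in A^B$, and $\lambda$ denotes its law. The measure $\mu$ is \emph{non-degenerate} if its support generates $G$ as a semigroup, and its \emph{entropy} is $H(\mu)=-\sum_g\mu(g)\log\mu(g)$, with the natural logarithm.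

\subsection{The Poisson boundary and the question}

The Poisson boundary records everything that a random walk remembers in the limit. Let $(x_n)_{n\ge0}$ be a random walk on a countable group $\Gamma$, started at the identity. An event is \emph{invariant} if it has the form $\{(x_0,x_1,\dots)\in E\}$ for a Borel set $E\subset\Gamma^{\mathbb N}$ with $T^{-1}E=E$, where $T(x_0,x_1,\dots)=(x_1,x_2,\dots)$ is the time shift. The Poisson boundary is the quotient of the path space determined by the $\sigma$-field of invariant events. Two $\sigma$-fields are equal \emph{mod $0$} if each event of one differs by a null set from an event of the other. Let $X$ be a standard Borel $\Gamma$-space and let $\zeta$ be an almost surely defined, shift-invariant, $\Gamma$-equivariant function of the path with values in $X$ and law $\nu$. Then $(X,\nu)$ is a \emph{model} of the Poisson boundary if $\sigma(\zeta)$ equals the invariant $\sigma$-field mod $0$.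

For the walk $(w_n)$ on $A\wr B$ write $\mathcal I_G$ for the invariant $\sigma$-field of $(w_n)$ and $\mathcal I_B\subset\mathcal I_G$ for that of $(b_n)$. Let $(\partial B,\nu_B)$ be the Poisson boundary of the walk $(b_n)$ and let $\xi$ be the limit of $(b_n)$ in $\partial B$, so that $\sigma(\xi)=\mathcal I_B$ mod $0$. When the lamps stabilize, the walk remembers two evident things, $f_\infty$ and $\xi$. The first part of the following theorem says that it remembers nothing else.

\begin{theorem}[Frisch--Silva]\label{thm:FS}
Let $A\ne1$ and $B$ be countable groups, and let $\mu$ be a probability measure on $A\wr B$ with $H(\mu)<\infty$ for which the lamps stabilize.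
\begin{enumerate}
\item[(1)] The space $A^B\times\partial B$ with the law of $(f_\infty,\xi)$ is a model of the Poisson boundary of $(A\wr B,\mu)$.
\item[(2)] Suppose in addition that $A$ and $B$ are finitely generated, that $\mu$ is non-degenerate, and that $\sum_g|g|\,\mu(g)<\infty$ for the word length $|\cdot|$ of a finite generating set of $A\wr B$. Then $(A^B,\lambda)$ is a model of the Poisson boundary.
\end{enumerate}
\end{theorem}

The question, posed in \cite{minicourse}, is whether the moment condition in part (2) can be removed.

\medskip
\noindent\textbf{Question.} \emph{Let $A\ne1$ and $B$ be finitely generated, and let $\mu$ be a non-degenerate probability measure on $A\wr B$ of finite entropy for which the lamps stabilize. Is $(A^B,\lambda)$ always a model of the Poisson boundary? Equivalently, by Theorem~\ref{thm:FS}(1), is $\xi$ always a measurable function of $f_\infty$ mod $0$?}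
\medskip

If $\partial B$ is a point, there is nothing to ask. If $\mu$ has finite support, every site $x$ with $f_\infty(x)\neq1$ lies in $b_{i-1}\operatorname{supp}\varphi_i$ for some $i$, hence within bounded distance of the trajectory; the limit configuration is a trail left along the path, and one expects to read the direction of the path from it. Without a moment condition this geometric picture is lost. A single step may write a pattern of any size at any distance, and such patterns could conceivably hide the trail; Section~\ref{sec:example} shows how this happens once steps with infinitely supported lamp parts are allowed. The content of this paper is that finite entropy forbids it.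

\subsection{Results}

Neither finite generation nor the full strength of non-degeneracy is needed. What the proof uses is that the walk can change lamps without the lamplighter's path showing it:
\begin{equation}\tag{$*$}\label{eq:star}
\begin{gathered}
\text{for some $k\ge1$ there are distinct $g^0,g^1\in\operatorname{supp}\mu^{*k}$}\\
\text{with the same projection to $B$.}
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:nondeg}
If $A\ne1$, $B\ne1$ and $\mu$ is non-degenerate, then \eqref{eq:star} holds.
\end{lemma}

\begin{proof}
Take $a\in A\setminus\{1\}$ and $b\in B\setminus\{e\}$, and let $\delta^a$ be the configuration equal to $a$ at $e$ and to $1$ elsewhere. By non-degeneracy $(\delta^a,e)\in\operatorname{supp}\mu^{*i}$ and $(1,b)\in\operatorname{supp}\mu^{*j}$ for some $i,j\ge1$. The products $(\delta^a,e)(1,b)=(\delta^a,b)$ and $(1,b)(\delta^a,e)=(b\delta^a,b)$ lie in $\operatorname{supp}\mu^{*(i+j)}$ and project to $b$. They differ, because their lamp parts are supported at $e$ and at $b$.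
\end{proof}

\begin{theorem}\label{thm:main}
Let $A$ and $B$ be countable groups, and let $\mu$ be a probability measure on $A\wr B$ with $H(\mu)<\infty$ for which the lamps stabilize and \eqref{eq:star} holds. Then $\xi$ is $\sigma(f_\infty)$-measurable mod $0$.
\end{theorem}

\begin{corollary}\label{cor:answer}
Under the hypotheses of Theorem~\ref{thm:main}, $(A^B,\lambda)$ is a model of the Poisson boundary of $(A\wr B,\mu)$. In particular this holds if $A\neq1$, $\mu$ is non-degenerate with finite entropy, and the lamps stabilize. The answer to the Question is yes.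
\end{corollary}

\begin{proof}
Condition \eqref{eq:star} forces $A\ne1$, so Theorem~\ref{thm:FS}(1) gives $\mathcal I_G=\sigma(f_\infty,\xi)$ mod $0$, and Theorem~\ref{thm:main} gives $\sigma(f_\infty,\xi)=\sigma(f_\infty)$ mod $0$. If $A\ne1$ and $\mu$ is non-degenerate, then either \eqref{eq:star} holds by Lemma~\ref{lem:nondeg}, or $B=1$; in the second case $\partial B$ is a point and Theorem~\ref{thm:FS}(1) alone gives $\mathcal I_G=\sigma(f_\infty)$ mod $0$.
\end{proof}

For non-degenerate $\mu$ one can say exactly which part of $f_\infty$ encodes $\xi$: the part that does not depend on any finite set of lamps.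

\begin{theorem}\label{thm:tail}
Let $A\ne1$ and $B$ be countable groups, and let $\mu$ be a non-degenerate probability measure on $A\wr B$ with $H(\mu)<\infty$ for which the lamps stabilize. Then, mod $0$,
\[
\sigma(\xi)=\bigcap_{F\subset B\ \mathrm{finite}}\sigma\big(f_\infty|_{B\setminus F}\big).
\]
\end{theorem}

The last result complements Corollary~\ref{cor:answer} and shows that \eqref{eq:star} cannot simply be dropped.

\begin{theorem}\label{thm:nostar}
Let $A\neq1$ and $B$ be countable groups, and let $\mu$ be a probability measure on $A\wr B$ with $H(\mu)<\infty$ for which the lamps stabilize and \eqref{eq:star} fails. Then the Poisson boundary of $(A\wr B,\mu)$ is $\partial B$, and $f_\infty$ is a function of $\xi$ mod $0$. In this case $(A^B,\lambda)$ may or may not be a model of the Poisson boundary.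
\end{theorem}

Section~\ref{sec:prelim} fixes notation and recalls the facts we use, and Section~\ref{sec:example} runs the argument on a binary tree. The proof of Theorem~\ref{thm:main} occupies Sections~\ref{sec:zeroone}--\ref{sec:meet}. Section~\ref{sec:zeroone} uses only stabilization. Condition \eqref{eq:star} enters in Section~\ref{sec:coins}. Finite entropy enters in Section~\ref{sec:entropy}, in the reduction to $h>0$ that prepares it, and, for Corollary~\ref{cor:answer}, in Theorem~\ref{thm:FS}; we make no claim about measures of infinite entropy. Theorems~\ref{thm:tail} and~\ref{thm:nostar} are proved in Sections~\ref{sec:tail} and~\ref{sec:nostar}.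

\section{Preliminaries}\label{sec:prelim}

Throughout, $\mu$ is a probability measure on $G=A\wr B$ for which the lamps stabilize.

\subsection{The walk seen from time $l$}

The product rule in $G$ gives the ordered product
\begin{equation}\label{eq:product}
f_n(x)=\varphi_1(b_0^{-1}x)\,\varphi_2(b_1^{-1}x)\cdots\varphi_n(b_{n-1}^{-1}x).
\end{equation}
For $l\ge0$ the sequence $(w_l^{-1}w_{l+m})_{m\ge0}$ is a $\mu$-random walk with increments $g_{l+1},g_{l+2},\dots$. Let $f^{(l)}_m$ be its lamp part at time $m$ and $f^{(l)}_\infty$ its limit configuration. Then $f^{(l)}_\infty$ has law $\lambda$ and is independent of $g_1,\dots,g_l$, and letting $m\to\infty$ in $w_{l+m}=w_l\cdot w_l^{-1}w_{l+m}$ gives, almost surely,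
\begin{equation}\label{eq:shift}
f_\infty(x)=f_l(x)\,f^{(l)}_\infty(b_l^{-1}x)\qquad(x\in B).
\end{equation}
So, once $w_l$ is known, $f_\infty(x)$ and $f_\infty^{(l)}(b_l^{-1}x)$ determine each other.

\subsection{Coordinates for $\partial B$}\label{sub:coord}

A function $u\colon B\to\mathbb R$ is \emph{$\mu_B$-harmonic} if $u(b)=\sum_su(bs)\mu_B(s)$ for all $b$. If $u$ is also bounded, $u(b_n)$ is a bounded martingale, so $U_u=\lim_nu(b_n)$ exists almost surely; it equals $\limsup_nu(b_n)$, which is shift-invariant. Conversely, if $\Psi$ is a bounded shift-invariant Borel function on $B^{\mathbb N}$, then $u(b)=\mathbb E[\Psi(bb_0,bb_1,\dots)]$ is bounded and harmonic, and $\mathbb E[\Psi(b_0,b_1,\dots)\mid b_0,\dots,b_n]=u(b_n)$, so $\Psi(b_0,b_1,\dots)=U_u$ almost surely by martingale convergence. Thus the $U_u$ are, mod $0$, exactly the bounded $\mathcal I_B$-measurable variables.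

Since $L^2$ of the path space is separable, countably many $U_u$ are $L^2$-dense among all of them, and these generate $\mathcal I_B$ mod $0$. Left translates $u(b\,\cdot)$ of bounded harmonic functions are bounded and harmonic. So we can fix a countable family $\mathcal U$ of bounded harmonic functions, closed under left translation by $B$, such that
\[
\xi=(U_u)_{u\in\mathcal U}\in\mathbb R^{\mathcal U}
\]
generates $\mathcal I_B$ mod $0$. From now on this $\xi$ is our realization of the limit of $(b_n)$ in $\partial B$. It has one practical advantage: two paths that pass through the same sites along subsequences of times have the same $\xi$. The limits $f_\infty$ and $U_u$ are given fixed values where they do not exist, so that $(f_\infty,\xi)$ is a Borel function of $(g_1,g_2,\dots)$. The same function applied to $(g_{l+1},g_{l+2},\dots)$ gives $(f_\infty^{(l)},\xi^{(l)})$.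

The group $B$ acts on $\mathbb R^{\mathcal U}$ by the Borel bijections $(b.v)_u=v_{u(b\,\cdot)}$, and $G$ acts on $A^B\times\mathbb R^{\mathcal U}$ by $(f,b)(\varphi,v)=(f\cdot b\varphi,\,b.v)$. Since $(b_l.\xi^{(l)})_u=\lim_nu(b_l\cdot b_l^{-1}b_{l+n})=U_u$, we have with \eqref{eq:shift}
\begin{equation}\label{eq:equiv}
(f_\infty,\xi)=w_l\,(f_\infty^{(l)},\xi^{(l)})\quad\text{almost surely.}
\end{equation}
Let $\Lambda$ be the law of $(f_\infty,\xi)$, and let $\nu_f$ be a regular conditional law of $\xi$ given $f_\infty=f$, which exists because $\mathbb R^{\mathcal U}$ is a standard Borel space. The pair $(f_\infty^{(l)},\xi^{(l)})$ has law $\Lambda$ and is independent of $g_1,\dots,g_l$, so \eqref{eq:equiv} gives \emph{stationarity}: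
\begin{equation}\label{eq:stationary}
\Lambda=\sum_{g}\mu^{*l}(g)\,g_*\Lambda,\qquad \lambda=\sum_g\mu^{*l}(g)\,g_*\lambda .
\end{equation}

\subsection{Entropy}

For a random variable $X$ with countably many values and a $\sigma$-field $\mathcal G$, the conditional entropy is $H(X\mid\mathcal G)=\mathbb E\big[-\sum_c\mathbb P(X=c\mid\mathcal G)\log\mathbb P(X=c\mid\mathcal G)\big]$, and $H(X)$ is the case of trivial $\mathcal G$. We use the following facts.
\begin{enumerate}
\item[(E1)] Chain rule: $H(X,X'\mid\mathcal G)=H(X\mid\mathcal G)+H(X'\mid\mathcal G\vee\sigma(X))$. In particular a function of $X$ has entropy at most $H(X)$.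
\item[(E2)] If $\mathcal G\subset\mathcal G'$, then $H(X\mid\mathcal G)\ge H(X\mid\mathcal G')$.
\item[(E3)] Fano's inequality: if $X,\hat X$ take values in a set with $M$ elements and $\varepsilon=\mathbb P(X\ne\hat X)$, then $H(X\mid\hat X)\le-\varepsilon\log\varepsilon-(1-\varepsilon)\log(1-\varepsilon)+\varepsilon\log M$.
\item[(E4)] $H(X\mid\mathcal G)\ge\mathbb E\big[1-\max_c\mathbb P(X=c\mid\mathcal G)\big]$, because $\sum_cp_c\log(1/p_c)\ge\log(1/\max_cp_c)\ge1-\max_cp_c$ for every probability vector $(p_c)$.
\end{enumerate}
The right side of (E4) is the error probability of the best guess of $X$ from $\mathcal G$. By (E1), $H(\mu_B)\le H(\mu)$ and $H(\mu^{*n})\le nH(\mu)$.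

Let $\chi$ be a probability measure of finite entropy on a countable group, $(x_n)$ the $\chi$-random walk started at the identity, and $h(\chi)=\lim_n\frac1nH(\chi^{*n})$ its \emph{asymptotic entropy}. We use the standard facts (Avez, Derriennic, Kaimanovich--Vershik):
\begin{enumerate}
\item[(F1)] $-\frac1n\log\chi^{*n}(x_n)\to h(\chi)$ almost surely;
\item[(F2)] if $h(\chi)=0$, the Poisson boundary is trivial.
\end{enumerate}

\section{The argument on a binary tree}\label{sec:example}

Let $A=\{1,a\}$ be the group of order two, $B=F_2$ the free group on $\mathsf s,\mathsf t$, and $\mu$ the uniform measure on $(1,\mathsf s),(\delta^a,\mathsf s),(1,\mathsf t),(\delta^a,\mathsf t)$, with $\delta^a$ as in Lemma~\ref{lem:nondeg}. Condition \eqref{eq:star} holds with $k=1$, and $H(\mu)=\log4$. The lamplighter walks down the binary tree $B^+$ of words in $\mathsf s,\mathsf t$ without inverses, and sets the lamp at each visited site by a fair coin. Let $V=\{b_0,b_1,\dots\}$. The lamps off $V$ stay trivial, and infinitely many lamps on $V$ are lit, so here $f_\infty$ determines the whole path. We pretend not to see this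 and argue without geometry.

For $y\in B^+$, guess the lamp $f_\infty(y)$ in the best possible way from all the other lamps. Let $M_y$ be the indicator that the guess is wrong, $\kappa(y)=\mathbb E[M_y]$, and $q_y=\mathbb P(y\in V\mid f_\infty)$. Let $Y_N$ be the set of the $2^N-1$ words of length less than $N$.

\emph{Few lamps are unpredictable.} The configuration $f_\infty|_{Y_N}$ is a function of $g_1,\dots,g_N$. Order $Y_N$, apply the chain rule, and condition each lamp on all the others. By (E1), (E2) and (E4),
\[
\sum_{y\in Y_N}\kappa(y)\le\sum_{y\in Y_N}H\big(f_\infty(y)\,\big|\,f_\infty|_{B\setminus\{y\}}\big)\le H\big(f_\infty|_{Y_N}\big)\le N\log4 .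
\]

\emph{The lamps on the path are unpredictable.} Given the path and all coins but the one tossed at $y\in V$, the guess is determined and the lamp is a fair coin. So $\mathbb E\sum_{y\in V\cap Y_N}M_y=N/2$.

\emph{Hence $f_\infty$ points to the path.} The variable $M_y$ is a function of $f_\infty$, so $\mathbb E[M_y\mathbf 1_{y\in V}/q_y]\le\mathbb E[M_y]=\kappa(y)$. A wrong guess at a site of the path with small $q_y$ therefore costs $1/q_y$ in a sum whose total is at most $N\log4$. With $\beta=1/(4\log4)$, the expected number of wrong guesses at sites of $V\cap Y_N$ with $q_y<\beta$ is at most $\beta N\log 4=N/4$. So on average at least $N/4$ of the first $N$ sites of the path have $q_y\ge\beta$.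

\emph{Two walks.} Sample a second walk independently given $f_\infty$. It visits each site with $q_y\ge\beta$ with probability at least $\beta$. So with positive probability the two paths share infinitely many sites, and then they have the same limit in $\partial B$. A zero--one law turns positive probability into probability one, and that is the measurability of $\xi$.

The true values are $q_y=\mathbf 1_{y\in V}$ and $\kappa(y)=\frac12\mathbb P(y\in V)=2^{-|y|-1}$, where $|y|$ is the length of $y$, so $\sum_{Y_N}\kappa=N/2$. To see what the bound on $\sum\kappa$ excludes, modify the steps: when the lamplighter goes from $b$ to $b\mathsf s$, it also sets all lamps of the subtree $b\mathsf tB^+$ by fresh fair coins, and symmetrically. Whatever the path, every site of $B^+$ now receives exactly one coin, so $f_\infty$ is independent of the path, $q_y=2^{-|y|}$, $\kappa(y)=\frac12$, and $\sum_{Y_N}\kappa=(2^N-1)/2$. This is not a walk on $A\wr B$, since the lamp parts of its steps have infinite support. It shows that the path can be hidden by making exponentially many lamps as random as those on the path, and that this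 costs entropy.

Four points need work in general. The coins must be extracted from \eqref{eq:star} (Section~\ref{sec:coins}). There are no balls that contain the first $N$ positions, so $Y_N$ must be defined through entropy (Lemma~\ref{lem:typical}). Most seriously, $f_\infty|_{Y_N}$ is no longer a function of $O(N)$ steps: it depends on all steps, and nothing controls the time at which the lamps in $Y_N$ stabilize (Proposition~\ref{prop:entropy}). Finally there is the zero--one law, with which we begin.

\section{A zero--one law for atoms}\label{sec:zeroone}

The variable $\xi$ is a function of $f_\infty$ mod $0$ exactly when $\nu_{f_\infty}$ is almost surely the point mass at $\xi$. The next proposition says that it is enough to find an atom of any size with positive probability. Put $a(f,v)=\nu_f(\{v\})=\int\mathbf 1[v'=v]\,d\nu_f(v')$; this is a Borel function, since the diagonal of $\mathbb R^{\mathcal U}\times\mathbb R^{\mathcal U}$ is Borel.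

\begin{proposition}\label{prop:zeroone}
Let $\mu$ be a probability measure on $A\wr B$ for which the lamps stabilize. If $\mathbb E[a(f_\infty,\xi)]>0$, then $\xi$ is $\sigma(f_\infty)$-measurable mod $0$.
\end{proposition}

The idea is to compare two facts. An observer who knows $f_\infty$ and watches more and more steps of the walk eventually learns $\xi$. On the other hand, by stationarity, the task of guessing $\xi$ from $f_\infty$ and the first $l$ steps is a copy of the task of guessing it from $f_\infty$ alone.

\begin{proof}
Put $a_l=a(f_\infty^{(l)},\xi^{(l)})$. Each $a_l$ has the law of $a_0$ and is $\sigma(g_{l+1},g_{l+2},\dots)$-measurable.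

Let $\mathcal F_l=\sigma(w_1,\dots,w_l,f_\infty)$. By \eqref{eq:shift}, $\mathcal F_l=\sigma(w_1,\dots,w_l,f^{(l)}_\infty)$ mod $0$. The pair $(f_\infty^{(l)},\xi^{(l)})$ has law $\Lambda$ and is independent of $(w_1,\dots,w_l)$, so the conditional law of $\xi^{(l)}$ given $\mathcal F_l$ is $\nu_{f^{(l)}_\infty}$. As $\xi=b_l.\xi^{(l)}$ and $b_l$ is $\mathcal F_l$-measurable, the conditional law of $\xi$ given $\mathcal F_l$ is $\nu^{(l)}=(b_l)_*\nu_{f_\infty^{(l)}}$. Since $b_l$ acts bijectively,
\begin{equation}\label{eq:al}
\nu^{(l)}(\{\xi\})=\nu_{f^{(l)}_\infty}(\{\xi^{(l)}\})=a_l\quad\text{almost surely.}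
\end{equation}

The sequence $a_l$ is not a martingale, since it evaluates $\nu^{(l)}$ at the unknown point $\xi$. To obtain a martingale we evaluate at a point that can be put into the filtration. Enlarge the probability space so that it carries a variable $\xi'$ whose conditional law given $\mathcal A=\sigma(g_1,g_2,\dots)$ is $\nu_{f_\infty}$. Then $\mathbb P(\xi'=\xi\mid\mathcal A)=a_0$, so $\mathbb P(\xi=\xi')>0$ by hypothesis. The conditional law of $\xi'$ given $\mathcal A$ is $\mathcal F_l$-measurable and $\mathcal F_l\subset\mathcal A$, so $\xi'$ is conditionally independent of $\mathcal A$, and in particular of $\xi$, given $\mathcal F_l$. Hence the conditional law of $\xi$ given $\mathcal F_l\vee\sigma(\xi')$ is still $\nu^{(l)}$, and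
\[
\mathbb P\big(\xi=\xi'\,\big|\,\mathcal F_l\vee\sigma(\xi')\big)=\nu^{(l)}(\{\xi'\}).
\]
The $\sigma$-fields $\mathcal F_l\vee\sigma(\xi')$ increase with $l$. Their join contains $\xi'$ and all $b_n$, so it contains $\{\xi=\xi'\}$ mod $0$. By martingale convergence $\nu^{(l)}(\{\xi'\})\to\mathbf 1[\xi=\xi']$ almost surely. On $\{\xi=\xi'\}$ the left side equals $a_l$ by \eqref{eq:al}. Thus $\mathbb P(a_l\to1)\ge\mathbb P(\xi=\xi')>0$.

The event $\{a_l\to1\}$ lies in $\bigcap_l\sigma(g_{l+1},g_{l+2},\dots)$, so it has probability one by Kolmogorov's zero--one law. All $a_l$ have the law of $a_0$, so $a_0=1$ almost surely. This says $\nu_{f_\infty}=\delta_\xi$, and therefore $\xi=\Phi(f_\infty)$ almost surely for the Borel map $\Phi(f)_u=\int v_u\,d\nu_f(v)$.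
\end{proof}

\section{Fair coins along the trajectory}\label{sec:coins}

In Sections~\ref{sec:coins}--\ref{sec:meet} we assume the hypotheses of Theorem~\ref{thm:main}. If $\sigma(\xi)$ is trivial mod $0$ there is nothing to prove, so we assume that some $U_u$, $u\in\mathcal U$, is not almost surely constant.

\subsection{Reductions}

Take $k$ as in \eqref{eq:star} and replace $\mu$ by $\mu^{*k}$, that is, $(w_n)$ by $(w_{kn})$. The entropy stays finite and the lamps still stabilize. The variables $f_\infty$ and $U_u$ are unchanged, being limits along a subsequence, and every $u\in\mathcal U$ is harmonic for the new $\mu_B$. We keep $\mathcal U$ and $\xi$; the measures $\lambda$, $\Lambda$, $\nu_f$ do not change. So we may assume $\mu(g^0),\mu(g^1)>0$, where $g^\epsilon=(\varphi^\epsilon,s)$ for $\epsilon=0,1$. The set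
\[
D=\{x\in B:\varphi^0(x)\ne\varphi^1(x)\}
\]
is finite and nonempty.

Two consequences of the nontriviality of $\xi$ will be used. First, $h:=h(\mu_B)>0$ by (F2). Second, $(b_n)$ is transient: otherwise $b_n=e$ infinitely often almost surely, and $U_u=u(e)$ for every $u$. Hence $r:=\sum_{n\ge0}\mathbb P(b_n=e)<\infty$.

\subsection{Marked steps}

Let $p=\min(\mu(g^0),\mu(g^1))\in(0,\frac12]$ and write
\[
\mu=\tfrac p2(\delta_{g^0}+\delta_{g^1})+(1-p)\bar\mu
\]
with $\bar\mu$ a probability measure. Let $\theta_i,\eta_i,\bar g_i$ $(i\ge1)$ be independent, with $\theta_i\in\{0,1\}$, $\mathbb P(\theta_i=1)=p$, $\eta_i$ uniform on $\{0,1\}$, and $\bar g_i$ of law $\bar\mu$. Realize the increments as $g_i=g^{\eta_i}$ if $\theta_i=1$ and $g_i=\bar g_i$ if $\theta_i=0$. Step $i$ is \emph{marked} if $\theta_i=1$. Since $g^0$ and $g^1$ have the same projection $s$, the path $(b_n)$ is measurable with respect to $\mathcal H=\sigma(\theta_i,\bar g_i:i\ge1)$: the coins $\eta_i$ affect the lamps only. Let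
\[
V_N=\{b_{i-1}:\ 1\le i\le N,\ \theta_i=1\},\qquad V=\bigcup_NV_N
\]
be the sets of sites from which marked steps are made. They are $\mathcal H$-measurable.

A marked step from $y$ randomizes the lamps in $yD$. We measure how well this pattern can be guessed from the other lamps. For $y\in B$, the conditional probabilities $\lambda\big(f|_{yD}=c\mid f|_{(yD)^c}\big)$, $c\in A^{yD}$, form a probability vector on a countable set, so the maximum is attained. Let $c_y^*$ be the first maximizer in a fixed enumeration of $A^{yD}$; it is a Borel function of $f|_{(yD)^c}$. Put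
\[
M_y=\mathbf 1\big[f_\infty|_{yD}\ne c^*_y(f_\infty|_{(yD)^c})\big],\qquad
\kappa(y)=\mathbb E[M_y]=\mathbb E_\lambda\Big[1-\max_c\lambda\big(f|_{yD}=c\mid f|_{(yD)^c}\big)\Big].
\]
Both are defined through $\lambda$ alone, with no reference to the path.

\begin{lemma}\label{lem:coin}
For every $y\in B$, $\ \mathbb P(M_y=1\mid\mathcal H)\ge\frac12$ almost surely on $\{y\in V\}$.
\end{lemma}

\begin{proof}
Fix $i\geq1$ and work on the event $E\in\mathcal H$ that step $i$ is the first marked step from $y$; these events partition $\{y\in V\}$. Let $\mathcal H^i=\mathcal H\vee\sigma(\eta_j:j\ne i)$, which is independent of $\eta_i$. For $x\in B$ and $n\ge i$, formula \eqref{eq:product} reads on $E$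
\[
f_n(x)=\alpha(x)\,\varphi^{\eta_i}(y^{-1}x)\,\alpha_n'(x),
\]
where $\alpha(x)$ is the product over the steps before $i$ and $\alpha'_n(x)$ the product over the steps $i+1,\dots,n$. Both are $\mathcal H^i$-measurable, because the path is. Since $f_n(x)$ is eventually constant, so is $\alpha'_n(x)$; let $\alpha'(x)$ be its limit. Then $f_\infty=f^{[\eta_i]}$ almost surely on $E$, where $f^{[\epsilon]}(x)=\alpha(x)\varphi^\epsilon(y^{-1}x)\alpha'(x)$ is $\mathcal H^i$-measurable. By cancellation in $A$, $f^{[0]}(x)\ne f^{[1]}(x)$ if and only if $y^{-1}x\in D$. So $f^{[0]}$ and $f^{[1]}$ agree off $yD$ and differ at every point of $yD$. The guess $c^*_y(f_\infty|_{(yD)^c})=c^*_y(f^{[0]}|_{(yD)^c})$ is thus $\mathcal H^i$-measurable on $E$, and it equals at most one of the distinct patterns $f^{[0]}|_{yD}$, $f^{[1]}|_{yD}$. As $\eta_i$ is a fair coin given $\mathcal H^i$, we get $\mathbb P(M_y=1\mid\mathcal H^i)\ge\frac12$ on $E$. Now condition on $\mathcal H\subset\mathcal H^i$.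
\end{proof}

Later steps may write on $yD$ again, any number of times; the proof shows that they cannot erase the coin, because lamps are multiplied in a group. Transience makes the number of marked sites grow linearly.

\begin{lemma}\label{lem:linear}
$\mathbb E|V_N|\ge\gamma N$ for all $N$, where $\gamma=p/r>0$.
\end{lemma}

\begin{proof}
Let $E_i$ be the event that step $i$ is marked and no later marked step starts from $b_{i-1}$. It depends only on $(\theta_j,\bar g_j)_{j\ge i}$, so it is independent of $b_{i-1}$ and its probability $\gamma_0$ does not depend on $i$. By transience there are almost surely finitely many marked steps from $e$. Decomposing according to the last one,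
\[
p=\mathbb P(\theta_1=1)\le\mathbb P(e\in V)=\sum_{i\ge1}\mathbb P(b_{i-1}=e)\,\gamma_0=r\gamma_0 .
\]
So $\gamma_0\ge\gamma$. Different $i\le N$ for which $E_i$ holds give different sites $b_{i-1}\in V_N$, so $\mathbb E|V_N|\ge N\gamma_0$.
\end{proof}

\section{Entropy bounds the number of unpredictable lamps}\label{sec:entropy}

\subsection{The bound for a set that the walk leaves in time $L$}

We want to bound $\sum_{y\in Y}\kappa(y)$ for a finite set $Y$. The lamps in $YD$ are nearly determined by the first $\tau$ steps for large $\tau$, which gives a bound of order $\tau H(\mu)$, with no control on $\tau$. The remedy is to pay the waiting time only once. We look at the window $YD$ from the positions $b_0,b_L,b_{2L},\dots$ of the lamplighter. By stationarity each window carries as much conditional entropy as the first, provided it avoids the earlier windows, while $n$ windows are nearly determined by $nL+O(\tau)$ steps. Dividing by $n$ removes $\tau$.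

Whether the window at time $iL$ meets an earlier one is a question about the past seen from $b_{iL}$. It is governed by the reflected measure $\check\mu_B(x)=\mu_B(x^{-1})$. Let $(\check b_m)$ be a $\check\mu_B$-random walk started at $e$.

\begin{proposition}\label{prop:entropy}
Let $Y\subset B$ be finite, $\Delta=(YD)(YD)^{-1}$, and let $L\ge1$ be an integer with
\begin{equation}\label{eq:escape}
\mathbb P\big(\check b_{mL}\in\Delta\ \text{for some }m\ge1\big)\le\tfrac12 .
\end{equation}
Then $\sum_{y\in Y}\kappa(y)\le2|D|^2L\,H(\mu)$.
\end{proposition}

\begin{proof}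
\emph{Disjoint patterns.} The chain rule needs the sets $yD$ to be disjoint. Join $y\ne y'$ in $Y$ when $yD\cap y'D\neq\emptyset$, that is, when $y^{-1}y'\in DD^{-1}$. Degrees in this graph are at most $|DD^{-1}\setminus\{e\}|\le|D|^2-1$, so a greedy coloring uses at most $|D|^2$ colors. Some color class $Q\subset Y$ has $\sum_Q\kappa\ge|D|^{-2}\sum_Y\kappa$, and the sets $yD$, $y\in Q$, are pairwise disjoint. Put $W=QD$. It suffices to prove $\sum_Q\kappa\le2L\,H(\mu)$.

\emph{Finite alphabet.} Fano's inequality needs finitely many values. Fix a finite $A_0\subset A$ and let $\pi\colon A\to A_0\cup\{\star\}$ be the identity on $A_0$ and $\star$ elsewhere, applied coordinatewise to configurations. Put $\kappa_\pi(y)=\mathbb E_\lambda\big[1-\max_c\lambda(\pi f|_{yD}=c\mid f|_{(yD)^c})\big]$. A pattern $c$ without $\star$ has the same conditional probability for $\pi f$ as for $f$, and a pattern with $\star$ has conditional probability at most that of $\{f|_{yD}\notin A_0^{yD}\}$. Hence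
\begin{equation}\label{eq:trunc}
\kappa_\pi(y)\ge\kappa(y)-\lambda\big(f|_{yD}\notin A_0^{yD}\big).
\end{equation}
For $R\subset Q$ let $\mathsf h(R)=H_\lambda\big(\pi f|_{RD}\,\big|\,f|_{(RD)^c}\big)$. Order $R$ and apply the chain rule to the blocks $\pi f|_{yD}$. By disjointness, the earlier blocks and $f|_{(RD)^c}$ are functions of $f|_{(yD)^c}$. So (E1), (E2) and (E4) give
\begin{equation}\label{eq:hQ}
\mathsf h(Q)\ge\sum_{y\in Q}H_\lambda\big(\pi f|_{yD}\,\big|\,f|_{(yD)^c}\big)\ge\sum_{y\in Q}\kappa_\pi(y).
\end{equation}

\emph{Windows.} Fix $n\geq1$. For $0\le i<n$ let $W_i=b_{iL}W$, $S_i=(w_0,w_L,\dots,w_{iL})$, and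
\[
Q_i=\{y\in Q:\ b_{iL}yD\cap W_j=\emptyset\ \text{for all }j<i\},
\]
a function of $S_i$. Let $I_i$ be the word indexed by $W$ whose letter at $x$ is $\pi(f_\infty^{(iL)}(x))$ for $x\in Q_iD$ and an extra blank symbol for $x\in W\setminus Q_iD$. Thus $I_i$ records what the walk after time $iL$ finally writes on the part of $W_i$ that is fresh, and it takes at most $(|A_0|+2)^{|W|}$ values. We bound the finite quantity $J=H(S_{n-1},I_0,\dots,I_{n-1})$ from both sides.

\emph{Lower bound.} Apply the chain rule in the order $w_0,I_0,w_L,I_1,w_{2L},\dots$ and drop the terms of the $w_{iL}$: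
\[
J\ge\sum_{i<n}H(I_i\mid S_i,I_0,\dots,I_{i-1}).
\]
Let $j<i$. By \eqref{eq:shift} at time $jL$, the values $f^{(jL)}_\infty(x)$, $x\in W$, are functions of $w_{jL}$ and $f_\infty|_{W_j}$; so $I_j$ is a function of $S_i$ and $f_\infty|_{W_j}$. By \eqref{eq:shift} at time $iL$, $f_\infty|_{W_j}$ is a function of $w_{iL}$ and of $f_\infty^{(iL)}$ on $b_{iL}^{-1}W_j$, and this set is disjoint from $Q_iD$ by the definition of $Q_i$. Hence $I_0,\dots,I_{i-1}$ are functions of $S_i$ and $f_\infty^{(iL)}|_{(Q_iD)^c}$. By (E2), and since $f_\infty^{(iL)}$ has law $\lambda$ and is independent of $S_i$,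
\[
H(I_i\mid S_i,I_0,\dots,I_{i-1})\ge H\big(I_i\,\big|\,S_i,\,f_\infty^{(iL)}|_{(Q_iD)^c}\big)=\mathbb E[\mathsf h(Q_i)]\ge\mathbb P(Q_i=Q)\,\mathsf h(Q).
\]
If $Q_i\ne Q$, then $b_{iL}x=b_{jL}x'$ for some $j<i$ and $x,x'\in W$, so $b_{iL}^{-1}b_{jL}=xx'^{-1}\in\Delta$. The sequence $b_{iL}^{-1}b_{(i-m)L}=s_{iL}^{-1}s_{iL-1}^{-1}\cdots s_{(i-m)L+1}^{-1}$, $1\le m\le i$, has the law of $(\check b_{mL})_{1\le m\le i}$. So $\mathbb P(Q_i\ne Q)\le\frac12$ by \eqref{eq:escape}, and \eqref{eq:hQ} gives $J\ge\frac n2\sum_Q\kappa_\pi$.

\emph{Upper bound.} For an integer $\tau\ge1$ let $\hat I_i$ be defined as $I_i$, with the same $Q_i$ but with $f^{(iL)}_{\tau L}$ in place of $f_\infty^{(iL)}$. Then $S_{n-1}$ and all $\hat I_i$ are functions of $g_1,\dots,g_{(n+\tau)L}$, and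
\[
\mathbb P(\hat I_i\ne I_i)\le\varepsilon_\tau:=\mathbb P\big(f_{\tau L}|_W\neq f_\infty|_W\big).
\]
Because the lamps stabilize and $W$ is finite, $\varepsilon_\tau\to0$ as $\tau\to\infty$. The function $\omega(\varepsilon)=-\varepsilon\log\varepsilon-(1-\varepsilon)\log(1-\varepsilon)+\varepsilon|W|\log(|A_0|+2)$ is increasing on $[0,\frac12]$ and tends to $0$ at $0$. For $\tau$ with $\varepsilon_\tau\le\frac12$, (E3) gives $H(I_i\mid\hat I_i)\le\omega(\varepsilon_\tau)$. By (E1) and (E2),
\[
J\le H(g_1,\dots,g_{(n+\tau)L})+\sum_{i<n}H(I_i\mid\hat I_i)\le(n+\tau)L\,H(\mu)+n\,\omega(\varepsilon_\tau).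
\]

\emph{Conclusion.} Combine the two bounds, divide by $n$, and let $n\to\infty$ and then $\tau\to\infty$. This gives $\sum_Q\kappa_\pi\le2L\,H(\mu)$. Let $A_0$ increase to $A$. The last term in \eqref{eq:trunc} tends to $0$ for each $y$ in the finite set $Q$, so $\sum_Q\kappa\le2L\,H(\mu)$.
\end{proof}

\subsection{A set that contains most of the first $N$ positions}

To compare with Lemma~\ref{lem:linear} we need a deterministic set $Y_N$ that contains most of $V_N$ and satisfies \eqref{eq:escape} with $L=O(N)$. Finite entropy confines most of the first $N$ positions to a set of size $e^{O(N)}$. Positive asymptotic entropy makes the reflected walk leave any set of that size for good after $O(N)$ steps.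

\begin{lemma}\label{lem:typical}
There is a constant $C_3\in(0,\infty)$ such that for all large $N$ there is a finite set $Y_N\subset B$ with
\[
\mathbb E|V_N\setminus Y_N|\le\tfrac\gamma2N\qquad\text{and}\qquad\sum_{y\in Y_N}\kappa(y)\le C_3N .
\]
\end{lemma}

\begin{proof}
Note $H(\mu)\ge H(\mu_B)\ge h>0$. Put $C_1=2H(\mu_B)/\gamma$ and
\[
Y_N=\big\{y\in B:\ \mu_B^{*i}(y)\ge e^{-C_1N}\ \text{for some }0\le i<N\big\}.
\]
Each $\mu_B^{*i}$ has total mass one, so $|Y_N|\le Ne^{C_1N}$. For $i<N$ we have $\mathbb E[-\log\mu_B^{*i}(b_i)]=H(\mu_B^{*i})\le iH(\mu_B)$, and Markov's inequality gives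
\[
\mathbb P(b_i\notin Y_N)\le\mathbb P\big(-\log\mu_B^{*i}(b_i)>C_1N\big)\le\frac{iH(\mu_B)}{C_1N}\le\frac\gamma2 .
\]
Since $V_N\subset\{b_0,\dots,b_{N-1}\}$, the first inequality follows.

Let $\Delta=(Y_ND)(Y_ND)^{-1}$, so $|\Delta|\le|D|^2N^2e^{2C_1N}$. From $\check\mu_B^{*m}(x)=\mu_B^{*m}(x^{-1})$ we get $H(\check\mu_B^{*m})=H(\mu_B^{*m})$, hence $h(\check\mu_B)=h$. Splitting according to whether $\check\mu_B^{*m}(\check b_m)$ exceeds $e^{-hm/2}$,
\[
\mathbb P\big(\exists m\ge L:\check b_m\in\Delta\big)\le\mathbb P\big(\exists m\ge L:\check\mu_B^{*m}(\check b_m)>e^{-hm/2}\big)+|\Delta|\sum_{m\ge L}e^{-hm/2}.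
\]
Choose $C_2>1$ with $(C_2-1)h/2>2C_1$ and put $L=\lceil(C_2-1)N\rceil\le C_2N$. By (F1), almost surely $\check\mu_B^{*m}(\check b_m)\le e^{-hm/2}$ for all large $m$, so the first term tends to $0$ as $N\to\infty$. The second is at most $|D|^2N^2e^{(2C_1-(C_2-1)h/2)N}/(1-e^{-h/2})$, which also tends to $0$. So \eqref{eq:escape} holds for large $N$, and Proposition~\ref{prop:entropy} gives the second inequality with $C_3=2|D|^2C_2H(\mu)$.
\end{proof}

\section{Two walks with the same limit configuration}\label{sec:meet}

We now play the lower bounds of Section~\ref{sec:coins} against the upper bound of Section~\ref{sec:entropy}. The link is the posterior probability that a marked step was made from $y$, namely a Borel function $q_y\colon A^B\to[0,1]$ with $q_y(f_\infty)=\mathbb P(y\in V\mid f_\infty)$.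

\begin{lemma}\label{lem:Z}
Let $\beta=\gamma/(8C_3)$ and $Z=\{y\in V:q_y(f_\infty)\ge\beta\}$. Then $\mathbb P(|Z|=\infty)>0$.
\end{lemma}

\begin{proof}
Write $q_y$ for $q_y(f_\infty)$. We have $\mathbb P(y\in V,\,q_y=0)=\mathbb E[q_y\mathbf 1_{q_y=0}]=0$, so $q_y>0$ almost surely on $\{y\in V\}$. As $M_y$ and $q_y$ are functions of $f_\infty$,
\begin{equation}\label{eq:weight}
\mathbb E\Big[\frac{M_y\mathbf 1_{y\in V}}{q_y}\Big]=\mathbb E\big[M_y\mathbf 1_{q_y>0}\big]\le\kappa(y).
\end{equation}
Let $N$ be large. The events $\{y\in V_N\}\subset\{y\in V\}$ belong to $\mathcal H$, so Lemmas~\ref{lem:coin}, \ref{lem:linear} and~\ref{lem:typical} give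
\[
\mathbb E\sum_{y\in V_N\cap Y_N}M_y\ \ge\ \tfrac12\,\mathbb E|V_N\cap Y_N|\ \ge\ \tfrac12\big(\gamma N-\tfrac\gamma2N\big)=\tfrac\gamma4N .
\]
On the other hand $\mathbf 1_{q_y<\beta}\le\beta/q_y$, so \eqref{eq:weight} and Lemma~\ref{lem:typical} give
\[
\mathbb E\sum_{y\in V_N\cap Y_N}M_y\mathbf 1_{q_y<\beta}\ \le\ \beta\sum_{y\in Y_N}\mathbb E\Big[\frac{M_y\mathbf 1_{y\in V}}{q_y}\Big]\ \le\ \beta C_3N=\tfrac\gamma8N .
\]
Subtracting, $\mathbb E|V_N\cap Z|\ge\frac\gamma8N$ for all large $N$. If $Z$ were almost surely finite, then $|V_N\cap Z|/N\in[0,1]$ would tend to $0$ almost surely, hence in mean, a contradiction.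
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The sequence $\omega=(\theta_i,\eta_i,\bar g_i)_{i\ge1}$ takes values in a standard Borel space. Let $P_f$ be its regular conditional law given $f_\infty=f$, and let $\omega'$ be a second sequence whose conditional law given $\omega$ is $P_{f_\infty}$. Then $\omega'$ has the same law as $\omega$. It defines a second walk with the same limit configuration, conditionally independent of the first given $f_\infty$; denote its path, marked set and boundary point by $(b'_n)$, $V'$, $\xi'$. Given $\omega$, the point $\xi'$ has law $\nu_{f_\infty}$ and each $y\in B$ lies in $V'$ with probability $q_y(f_\infty)$.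

Condition on $\omega$ with $|Z|=\infty$ and enumerate $Z=\{y_1,y_2,\dots\}$. For every $j_0$,
\[
\mathbb P\big(y_j\in V'\text{ for some }j\ge j_0\,\big|\,\omega\big)\ge\mathbb P(y_{j_0}\in V'\mid\omega)\ge\beta .
\]
These events decrease in $j_0$, so with conditional probability at least $\beta$ infinitely many $y_j$ lie in $V'$. By Lemma~\ref{lem:Z}, $\mathbb P(|V\cap V'|=\infty)>0$.

On this event there are infinitely many distinct sites of the form $b_i=b'_{i'}$. Distinct sites have distinct indices $i$ and distinct indices $i'$, so both indices tend to infinity along the sequence of sites. Almost surely $u(b_n)$ and $u(b'_n)$ converge for every $u$ in the countable family $\mathcal U$, and the limits agree because they can be computed along these indices. Thus $\xi=\xi'$ almost surely on $\{|V\cap V'|=\infty\}$, and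
\[
\mathbb E[a(f_\infty,\xi)]=\mathbb E\big[\mathbb P(\xi'=\xi\mid\omega)\big]=\mathbb P(\xi=\xi')>0 .
\]
Proposition~\ref{prop:zeroone} completes the proof.
\end{proof}

\section{The boundary of $B$ as the tail of the limit configuration}\label{sec:tail}

Let $K=\bigoplus_BA$, identified with the subgroup $\{(\varphi,e)\}$ of $G$. It is countable, it acts on $A^B$ by $f\mapsto\varphi\cdot f$, changing finitely many lamps, and it acts trivially on $\mathbb R^{\mathcal U}$. Both sides of Theorem~\ref{thm:tail} will be identified with the $K$-invariant functions of $f_\infty$. Here $\mu$ is the measure of the theorem; no convolution power is taken.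

\begin{proof}[Proof of Theorem~\ref{thm:tail}]
\emph{The inclusion $\subset$.} By Lemma~\ref{lem:nondeg} and Theorem~\ref{thm:main}, or trivially if $B=1$, there is a Borel map $\Phi$ with $\xi=\Phi(f_\infty)$ almost surely; that is, $\Lambda$ is carried by the graph of $\Phi$. Let $\varphi\in K$. By non-degeneracy $\mu^{*l}((\varphi,e))>0$ for some $l$, so \eqref{eq:stationary} shows that $(\varphi,e)_*\Lambda$ is absolutely continuous with respect to $\Lambda$. Hence $(\varphi\cdot f_\infty,\xi)$ lies on the graph almost surely, and $\Phi(\varphi\cdot f_\infty)=\xi=\Phi(f_\infty)$. The Borel set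
\[
X_0=\{f\in A^B:\ \Phi(\varphi\cdot f)=\Phi(f)\ \text{for all }\varphi\in K\}
\]
is therefore $\lambda$-conull. It is $K$-invariant: if $f\in X_0$ and $\varphi,\varphi'\in K$, then $\Phi(\varphi\varphi'\cdot f)=\Phi(f)=\Phi(\varphi'\cdot f)$. Let $\Phi_0$ equal $\Phi$ on $X_0$ and a constant off $X_0$. Then $\Phi_0$ is Borel and $K$-invariant everywhere, and $\xi=\Phi_0(f_\infty)$ almost surely. For finite $F$, let $f^F$ be the configuration equal to $1$ on $F$ and to $f$ off $F$. It lies in the $K$-orbit of $f$ and is a Borel function of $f|_{B\setminus F}$. So $\Phi_0(f_\infty)=\Phi_0(f_\infty^F)$ is $\sigma(f_\infty|_{B\setminus F})$-measurable for every finite $F$.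

\emph{The inclusion $\supset$.} Let $E$ be an event in the intersection. Take finite sets $F_j$ increasing to $B$ and write $E=\{f_\infty\in C_j\}$, where $C_j\subset A^B$ is a Borel set depending only on the coordinates off $F_j$. Put $C=\limsup_jC_j$. Then $E=\{f_\infty\in C\}$, and $C$ is $K$-invariant, because each $\varphi\in K$ is supported in $F_j$ for large $j$ and so preserves $C_j$. Define $\tilde u(g)=\int\mathbf 1_C(gf)\,d\lambda(f)$ for $g\in G$. By \eqref{eq:stationary} with $l=1$, $\sum_{g'}\tilde u(gg')\mu(g')=\tilde u(g)$. By $K$-invariance and $(\varphi,b)=(\varphi,e)(1,b)$, we have $\tilde u(\varphi,b)=\tilde u(1,b)=:u(b)$. So $u$ is bounded and $\mu_B$-harmonic. Since $f_\infty=w_lf_\infty^{(l)}$ with $f_\infty^{(l)}$ of law $\lambda$ and independent of $w_1,\dots,w_l$, martingale convergence gives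
\[
\mathbf 1_E=\lim_l\mathbb E[\mathbf 1_C(f_\infty)\mid w_1,\dots,w_l]=\lim_l\tilde u(w_l)=\lim_lu(b_l)=U_u ,
\]
which is $\sigma(\xi)$-measurable mod $0$ by Section~\ref{sub:coord}.
\end{proof}

The second inclusion used only stabilization. The first used non-degeneracy twice, for \eqref{eq:star} and for the absolute continuity of $(\varphi,e)_*\Lambda$.

\section{When the path determines the lamps}\label{sec:nostar}

The \emph{tail} $\sigma$-field of a walk $(x_n)$ is $\bigcap_n\sigma(x_n,x_{n+1},\dots)$. We use two more standard facts. For a random walk on a countable group started at the identity, the tail and the invariant $\sigma$-fields coincide mod $0$ (Derriennic, Kaimanovich--Vershik). Simple random walk on $F_2=\langle\mathsf s,\mathsf t\rangle$ converges almost surely to an infinite reduced word $\zeta$, in the sense that longer and longer prefixes of the reduced word of $b_n$ stabilize, and $\sigma(\zeta)$ is its invariant $\sigma$-field mod $0$. The law of the walk is preserved by the automorphisms of the Cayley tree that fix $e$, and these act transitively on spheres; so $\zeta$ starts with a given reduced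 word of length $n\geq1$ with probability $1/(4\cdot3^{n-1})$. In particular the law of $\zeta$ has no atoms.

\begin{proof}[Proof of Theorem~\ref{thm:nostar}]
If \eqref{eq:star} fails, the projection $\operatorname{supp}\mu^{*n}\to B$ is injective for each $n$, so $w_n$ is almost surely a function of $b_n$. Hence $\sigma(w_n,w_{n+1},\dots)=\sigma(b_n,b_{n+1},\dots)$ mod $0$. A tail event $E$ of $(w_n)$ thus agrees mod $0$ with some $E_n\in\sigma(b_n,b_{n+1},\dots)$ for every $n$, and so with the tail event $\limsup_nE_n$ of $(b_n)$. Conversely every tail event of $(b_n)$ is a tail event of $(w_n)$. The two tail $\sigma$-fields coincide mod $0$, so $\mathcal I_G=\mathcal I_B=\sigma(\xi)$ mod $0$. This is the first claim, and the second follows because $f_\infty$ is $\mathcal I_G$-measurable mod $0$. It remains to give two examples, both with $B=F_2$, any $A\ne1$, finitely supported $\mu$, and $(b_n)$ simple random walk.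

\emph{Not a model.} Let $\mu$ be uniform on $(1,\mathsf s^{\pm1}),(1,\mathsf t^{\pm1})$. No lamp ever changes, \eqref{eq:star} fails, and $f_\infty=1$ generates the trivial $\sigma$-field, while $\sigma(\zeta)$ is nontrivial.

\emph{A model.} Fix $a\in A\setminus\{1\}$ and let $\psi\colon F_2\to A\wr F_2$ be the homomorphism with $\psi(\mathsf s)=(\delta^a,\mathsf s)$ and $\psi(\mathsf t)=(1,\mathsf t)$. Let $\mu$ be uniform on $\psi(\mathsf s^{\pm1}),\psi(\mathsf t^{\pm1})$. Then $w_n=\psi(b_n)$, and \eqref{eq:star} fails because $\psi(b)$ projects to $b$. We have $\psi(\mathsf s^{-1})=(\mathsf s^{-1}\delta^{a^{-1}},\mathsf s^{-1})$, whose lamp part is $a^{-1}$ at $\mathsf s^{-1}$. So a move from $x$ to $x\mathsf s$ multiplies the lamp at $x$ by $a$, a move from $x\mathsf s$ to $x$ multiplies the lamp at $x$ by $a^{-1}$, and the moves $\mathsf t^{\pm1}$ change nothing. Compute $\psi(b)$ along the reduced word of $b$, which crosses each edge of the tree at most once: the lamp at $x$ is $a^{\pm1}\neq1$ if the geodesic from $e$ to $b$ crosses the edge $\{x,x\mathsf s\}$, and $1$ otherwise. Since $b_n\to\zeta$, the lamps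 stabilize, and $x\in\operatorname{supp}f_\infty$ exactly when the ray from $e$ to $\zeta$ crosses $\{x,x\mathsf s\}$. Such an $x$ is a prefix of $\zeta$. The words $\zeta$ with finitely many letters $\mathsf s^{\pm1}$ form a countable set, which is null since there are no atoms. So almost surely $\operatorname{supp}f_\infty$ is an infinite set of prefixes of $\zeta$, and the first $n$ letters of $\zeta$ are the first $n$ letters of all but finitely many elements of $\operatorname{supp}f_\infty$. Hence $\sigma(f_\infty)\supset\sigma(\zeta)=\mathcal I_B=\mathcal I_G$ mod $0$, and $(A^B,\lambda)$ is a model.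
\end{proof}

\begin{thebibliography}{9}

\bibitem{minicourse}
\emph{A Minicourse On Random Walks On Groups},
\texttt{https://personal.math.ubc.ca/\textasciitilde{}pkosenko/other/poisson.pdf}

\end{thebibliography}
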